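# Asymptotic normality of the external path length of a suffix tree

## 1. Overlapping suffixes and the depths of their leaves

Let $X_1X_2X_3\dots$ be i.i.d. symbols over a finite alphabet $\{a_1,\dots,a_V\}$, $V\ge2$, with $P(X_k=a_i)=p_i>0$. This is the **Bernoulli model**. It is **symmetric** if all $p_i=1/V$ (a fair alphabet) and **asymmetric** otherwise. Logarithms are natural, and $h=-\sum_i p_i\log p_i$ is the entropy. For $a\le b$ write $X_a^b=X_aX_{a+1}\cdots X_b$; for $b<a$ it is the empty word. Write $[n]=\{1,\dots,n\}$.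

The $m$th suffix is $S(m)=X_mX_{m+1}X_{m+2}\dots$. The (noncompact) **suffix tree** $S_n$ is the trie, or digital tree, built from $S(1),\dots,S(n)$: each suffix is stored in a leaf at the smallest depth that distinguishes it from the other $n-1$ suffixes. To compute with it, let
$$C(i,j)=\max\{k\ge0:\ X_i^{i+k-1}=X_j^{j+k-1}\}$$
be the length of the common prefix of $S(i)$ and $S(j)$. For $n\ge2$ the depth of the leaf of $S(m)$ is
$$L_n(m)=1+\max_{j\in[n],\,j\ne m}C(m,j),\tag{1}$$
and the **external path length** is $E_n=\sum_{m=1}^nL_n(m)$.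

*A tree by hand.* Let the sequence begin $abaab\dots$ and take $n=3$. The suffixes begin $abaab$, $baab$, $aab$. So $C(1,2)=0$, $C(1,3)=1$, $C(2,3)=0$, the depths are $2,1,2$, and $E_3=5$.

*Two suffixes.* For $n=2$ we have $E_2=2(1+C(1,2))$, and $C(1,2)\ge k$ means $X_1=X_2$, $X_2=X_3$, …, $X_k=X_{k+1}$. So $E_2$ is twice the length of the initial run of equal letters, and $P(C(1,2)\ge k)=\sum_ip_i^{k+1}$. For two *independent* strings the corresponding probability is $\big(\sum_ip_i^2\big)^k$. For a fair alphabet both equal $V^{-k}$. For a biased one they differ: already at $k=2$, Cauchy–Schwarz gives $(\sum p_i^2)^2\le\sum p_i^3\cdot\sum p_i=\sum p_i^3$, with equality only if all $p_i$ are equal. So overlap matters, and it matters through the bias.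

**What is asked.** Let $\widetilde E_n$ be the external path length of the trie built from $n$ *independent* strings of the Bernoulli model. Two results on $\widetilde E_n$ are quoted as background. Kirschenhofer, Prodinger and Szpankowski: in the symmetric model, $\operatorname{var}\widetilde E_n=(\alpha+P_3(\log n))n+O(\log^2n)$, with $\alpha$ a constant and $P_3$ a fluctuating function. Jacquet and Régnier: in the asymmetric model, $\widetilde E_n$ is asymptotically normal, centered at approximately $(n/h)\log n$, with $\operatorname{var}\widetilde E_n=O(n\log n)$. In "Asymptotic Properties of Data Compression and Suffix Trees" it is conjectured that "the external path length in a suffix tree has the same limiting distribution." The problem is to prove or disprove that in the asymmetric model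
$$\frac{E_n-\mathbb EE_n}{\sqrt{\operatorname{var}E_n}}\longrightarrow N(0,1)\quad\text{in distribution}.$$
We shall prove this. But the variance turns out to be of order $n\log^2n$, larger than the trie's.

We begin with the fair alphabet, where an upper bound for the fluctuations is easy.

## 2. A fair alphabet: every leaf lies near depth $\log_Vn$

Three lemmas of this section hold in every Bernoulli model, and we state them so. Only Lemma 4 uses symmetry.

**Notation.** Let $\rho=\max p_i<1$, $\pi=\min p_i$, $\beta=\log(1/\rho)>0$, $\gamma=\log(1/\pi)$. For a word $w$ let $P(w)=\prod_ip_{w_i}\le\rho^{|w|}$. Fix $q\ge2$ and put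
$$K=\lceil(q+2)\beta^{-1}\log n\rceil .$$
The letter $C$ without arguments denotes constants depending only on $(p_i)$ and $q$; it may change from line to line. We take $n$ so large that $n\ge8K$; the finitely many remaining $n$ are dealt with at the end. Note $K\le C\log n$.

Two standard tools. For martingale differences $d_i\in L^q$,
$$\Big\|\sum_id_i\Big\|_q\le b_q\Big(\sum_i\|d_i\|_q^2\Big)^{1/2},\qquad b_2=1.\tag{2}$$
For $q=2$ this is orthogonality. For $q>2$, Burkholder's inequality bounds the left side by a constant times $\|\sum d_i^2\|_{q/2}^{1/2}$, and Minkowski's inequality in $L^{q/2}$ gives $\|\sum d_i^2\|_{q/2}\le\sum\|d_i^2\|_{q/2}=\sum\|d_i\|_q^2$. Second, for integer-valued $Z\ge0$,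
$$\mathbb EZ^q\le\sum_{s\ge1}qs^{q-1}P(Z\ge s),\tag{3}$$
because $Z^q=\sum_{s=1}^Z(s^q-(s-1)^q)\le\sum_{s=1}^Zqs^{q-1}$.

**Lemma 1.** For $i\ne j$ and $k\ge0$: $P(C(i,j)\ge k)\le\rho^k$.

*Proof.* Let $i<j$. The event says $X_{j+t}=X_{i+t}$ for $0\le t<k$. Condition on $X_1,\dots,X_{j+t-1}$. These include $X_{i+t}$, even if the two words overlap, so the $t$-th equality has conditional probability at most $\rho$. Multiply over $t$. $\square$

**Lemma 2.** Let $w$ be a word of length $k\ge1$, $J$ a finite nonempty set of positions, and $N$ the number of $j\in J$ at which $w$ occurs in an i.i.d. sequence with law $(p_i)$. Then $P(N\le1)\le4c_1/(|J|P(w))$, where $c_1=(1+\rho)/(1-\rho)$.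

*Proof.* $\mathbb EN=|J|P(w)$. Occurrences at positions at distance $\ge k$ are independent. At distance $0<d<k$, the word must occur at the first place and then its last $d$ letters must follow, so the joint probability is at most $P(w)\rho^d$. There are at most $2|J|$ ordered pairs at distance $d$. Hence
$$\operatorname{var}N\le|J|P(w)\Big(1+2\sum_{d\ge1}\rho^d\Big)=c_1\,\mathbb EN.$$
If $\mathbb EN\ge4$, then $\mathbb EN-1\ge\frac34\mathbb EN$, and Chebyshev gives $P(N\le1)\le c_1\mathbb EN/(\mathbb EN-1)^2\le\frac{16}9c_1/\mathbb EN$. If $\mathbb EN<4$, the claimed bound exceeds $1$, since $c_1>1$. $\square$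

The next lemma turns this into a statement about prefixes of a suffix $S(m)$. Call $(m,B)$ **admissible** if $m\in[n]$, $B\subset[n]\setminus\{m\}$ and $|B|\ge n/2$.

**Lemma 3.** Let $(m,B)$ be admissible, let $\kappa\in\{0,1,\dots,K\}$ be a function of $X_m^{m+K-1}$, and let $\lambda>0$. On the event that $\kappa\ge1$ and $P(X_m^{m+\kappa-1})\ge\lambda/n$, the conditional probability, given $X_m^{m+K-1}$, that at most one $j\in B$ has $C(m,j)\ge\kappa$ is at most $16c_1/\lambda$.

*Proof.* Let $J=\{j\in B:|j-m|\ge K\}$. Then $|J|\ge n/2-2K\ge n/4$. Condition on $X_m^{m+K-1}$; this fixes $\kappa$ and the word $w=X_m^{m+\kappa-1}$. For $j\in J$, the event $C(m,j)\ge\kappa$ says that $w$ occurs at $j$. Since $\kappa\le K$, this involves only symbols outside $[m,m+K-1]$, and these are still i.i.d. with law $(p_i)$. If at most one $j\in B$ has $C(m,j)\ge\kappa$, then $w$ occurs at no more than one $j\in J$. By Lemma 2 this has probability at most $4c_1/(\frac n4\cdot\frac\lambda n)=16c_1/\lambda$. $\square$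

**Nearest and second nearest relatives.** For admissible $(m,B)$ let $M_1\ge M_2$ be the largest and second largest of the numbers $C(m,j)\wedge K$, $j\in B$, counted with multiplicity. In the example $abaab\dots$ with $m=1$ and the set $\{2,3\}$ in the role of $B$, the values are $0$ and $1$, so $M_1=1$, $M_2=0$. The number $M_1$ is a depth. The reason for $M_2$ will appear in Section 3.

**Lemma 4 (fair alphabet).** Let all $p_i=1/V$ and $D=\lceil\log n/\log V\rceil$. Then $\|M_i-D\|_q\le C$ for $i=1,2$, uniformly over admissible $(m,B)$.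

*Proof.* Here $\rho=1/V$ and $V^{D-1}<n\le V^D$; also $D\le K$.

*Upper tail of $M_1$.* For $s\ge1$, Lemma 1 and a union bound give $P(M_1\ge D+s)\le nV^{-D-s}\le V^{-s}$.

*Lower tail of $M_2$.* Let $s\ge2$ and suppose $M_2\le D-s$. As $M_2\ge0$, this needs $k:=D-s+1\ge1$. At most one $j\in B$ has $C(m,j)\ge k$. Every word of length $k$ has probability $V^{-k}=V^{-(D-1)}V^{s-2}>V^{s-2}/n$. Lemma 3 with $\kappa=k$ and $\lambda=V^{s-2}$ gives $P(M_2\le D-s)\le16c_1V^{-(s-2)}$.

By (3), $\|(M_1-D)_+\|_q\le C$ and $\|(D-M_2)_+\|_q\le C$. Since $M_2\le M_1$, we have $(M_2-D)_+\le(M_1-D)_+$ and $(D-M_1)_+\le(D-M_2)_+$. $\square$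

**Cutting off at $K$.** Let $\bar L(m)=1+\max_{j\in[n],j\ne m}(C(m,j)\wedge K)$. Then $L_n(m)=\bar L(m)+(L_n(m)-K-1)_+$. In every Bernoulli model, Lemma 1 gives $P(L_n(m)\ge K+1+s)\le n\rho^{K+s}$. So by (3), $\mathbb E(L_n(m)-K-1)_+^q\le Cn\rho^K\le Cn^{-(q+1)}$, and
$$\Big\|\sum_{m\le n}(L_n(m)-K-1)_+\Big\|_q\le n\cdot Cn^{-1-1/q}\le C.\tag{4}$$
This is why $K$ was chosen with the factor $q+2$.

## 3. Deleting a block of $K$ letters

The depths $\bar L(m)$ are all near $D$ for a fair alphabet, but they depend on one another through the whole text. To bound the fluctuation of their sum we reveal the text in blocks of length $K$ and ask how much one block can matter. We formulate the step for a general reference depth $\tau_m$ in place of $D$, since the proof is the same.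

**Proposition 5.** In any Bernoulli model let $\tau_m$ ($m\in[n]$) be a function of $X_m^{m+K-1}$. Suppose that $\|M_1-\tau_m\|_q\le A_1$ and $\|M_1-M_2\|_q\le A_2$ for all admissible $(m,B)$. Then $F=\sum_{m\le n}(\bar L(m)-\tau_m)$ satisfies
$$\|F-\mathbb EF\|_q\le C(1+A_1+A_2)\sqrt{n\log n}.$$

*Proof.* **Step 1: remove a block.** The goal is a version of $F$ that ignores one block. $F$ is a function of $X_1,\dots,X_{n+K-1}$. Split $\{1,\dots,n+K-1\}$ into $r\le n/K+2$ consecutive blocks of length $K$, the last one possibly shorter. For block $b$ let $A_b$ be the set of $m\in[n]$ whose window $[m,m+K-1]$ meets block $b$. Then $|A_b|\le2K$. Let $B_b=[n]\setminus A_b$, so $|B_b|\ge n-2K\ge n/2$. Put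
$$F^{-b}=\sum_{m\in B_b}\big(\bar L^{-b}(m)-\tau_m\big),\qquad\bar L^{-b}(m)=1+\max_{j\in B_b,\,j\ne m}(C(m,j)\wedge K).$$
Only windows that miss block $b$ enter, so $F^{-b}$ does not depend on the symbols in block $b$. And $F-F^{-b}=U_b+Z_b$ with
$$U_b=\sum_{m\in A_b}(\bar L(m)-\tau_m),\qquad Z_b=\sum_{m\in B_b}\big(\bar L(m)-\bar L^{-b}(m)\big)\ge0.$$

**Step 2: the deleted suffixes themselves.** For $m\in A_b$ take $B=[n]\setminus\{m\}$. Then $\bar L(m)=1+M_1$, so $\|U_b\|_q\le2K(1+A_1)$.

**Step 3: the suffixes that remain.** This is the delicate term: $Z_b$ has about $n$ summands, since every remaining leaf may move up when the suffixes in $A_b$ disappear. We charge these moves to the deleted suffixes. For $m\in B_b$, the difference $\bar L(m)-\bar L^{-b}(m)$ is the number of $k\in\{1,\dots,K\}$ such that some $a\in A_b$ has $C(a,m)\ge k$ while no $j\in B_b\setminus\{m\}$ has $C(m,j)\ge k$. Consider such $m,k,a$. The suffixes $S(a)$ and $S(m)$ have the same first $k$ letters, so for every $j$ we have $C(m,j)\ge k\iff C(a,j)\ge k$.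 Hence $m$ is the *unique* element $j$ of $B_b$ with $C(a,j)\ge k$. So each pair $(a,k)$ is charged by at most one $m$, and only if there is exactly one such $j$:
$$Z_b\le\sum_{a\in A_b}\#\big\{k\in[1,K]:\ \#\{j\in B_b:C(a,j)\ge k\}=1\big\}=\sum_{a\in A_b}\big(M_1(a)-M_2(a)\big).$$
Here $M_i(a)$ belong to the admissible pair $(a,B_b)$. The last equality holds because exactly one $j$ reaches level $k$ if and only if $M_2(a)<k\le M_1(a)$. Therefore $\|Z_b\|_q\le2KA_2$.

**Step 4: add up the blocks.** Let $\mathcal G_b$ be generated by blocks $1,\dots,b$, and $\Delta_b=\mathbb E[F|\mathcal G_b]-\mathbb E[F|\mathcal G_{b-1}]$. Since $F^{-b}$ does not involve block $b$ and the blocks are independent, $\mathbb E[F^{-b}|\mathcal G_b]=\mathbb E[F^{-b}|\mathcal G_{b-1}]$. So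
$$\Delta_b=\mathbb E[F-F^{-b}|\mathcal G_b]-\mathbb E[F-F^{-b}|\mathcal G_{b-1}],\qquad\|\Delta_b\|_q\le2\|F-F^{-b}\|_q\le4K(1+A_1+A_2).$$
By (2), $\|F-\mathbb EF\|_q\le C(1+A_1+A_2)(rK^2)^{1/2}$. Finally $rK^2\le nK+2K^2\le2nK\le Cn\log n$. $\square$

**The fair alphabet, done.** Take $\tau_m=D$. By Lemma 4 we may use $A_1=C$ and $A_2=2C$. Since $E_n=F+nD+\sum_m(L_n(m)-K-1)_+$, Proposition 5 and (4) give
$$\|E_n-\mathbb EE_n\|_q\le C\sqrt{n\log n}\qquad\text{(symmetric model)},\tag{5}$$
and in particular $\operatorname{var}E_n=O(n\log n)$.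

What changes for a biased alphabet? Lemmas 1–3, the cut-off (4) and Proposition 5 never used fairness. Lemma 4 did: it used that all words of length $k$ are equally likely.

## 4. A biased alphabet: the theorem and the linear statistic behind it

Put
$$\xi_j=-\log p_{X_j},\qquad Y_j=\xi_j-h,\qquad\sigma^2=\operatorname{var}\xi_1=\sum_ip_i\log^2p_i-h^2 .$$
The $Y_j$ are i.i.d., centered and bounded: $\beta\le\xi_j\le\gamma$ and $|Y_j|\le\gamma$. Moreover $\sigma^2=0$ if and only if the model is symmetric. Also $P(X_1^n)=\exp(-\sum_{j\le n}\xi_j)$, so $\log P(X_1^n)+nh=-\sum_{j\le n}Y_j$.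

**Theorem.** Let $R_n=E_n-\mathbb EE_n+\frac{\log n}{h^2}\sum_{j=1}^nY_j$.

* **(a)** In every Bernoulli model (symmetric or not), for every $q\ge2$ there is $C_q$ with $\|R_n\|_q\le C_q\sqrt{n\log n}$ for all $n\ge2$.
* **(b)** $\operatorname{var}E_n=\frac{\sigma^2}{h^4}n\log^2n+O(n\log^{3/2}n)$, and $\mathbb EE_n=\frac{n\log n}h+O(n)$. In the symmetric case $\operatorname{var}E_n=O(n\log n)$. Thus $\operatorname{var}E_n/(n\log^2n)\to\sigma^2/h^4$ always, and this limit is positive if and only if the model is asymmetric.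
* **(c)** In the asymmetric case $W_n:=(E_n-\mathbb EE_n)/\sqrt{\operatorname{var}E_n}\to N(0,1)$ in distribution.
* **(d)** In the asymmetric case, moreover: all moments of $W_n$ converge to those of $N(0,1)$. The Wasserstein-1 distance of $W_n$ to $N(0,1)$ is $O((\log n)^{-1/2})$. The Kolmogorov distance is $O((\log n)^{-1/2+\delta})$ for every $\delta>0$. With $G_n:=-\frac1{\sigma\sqrt n}\sum_{j\le n}Y_j=\frac{\log P(X_1^n)+nh}{\sigma\sqrt n}$ one has $\|W_n-G_n\|_q=O_q((\log n)^{-1/2})$ for every $q\ge2$. For fixed $0<t_1<\dots<t_r$, the vector $\big(h^2(E_{\lfloor nt_i\rfloor}-\mathbb EE_{\lfloor nt_i\rfloor})/(\sigma\sqrt n\log n)\big)_i$ converges in law to $(B(t_i))_i$, with $B$ Brownian motion.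
* **(e)** In the asymmetric case $\operatorname{var}E_n/\operatorname{var}\widetilde E_n\to\infty$, given the quoted bound $\operatorname{var}\widetilde E_n=O(n\log n)$. So suffix trees and tries share the normal limit law, but not the order of the normalization.

The conjecture is (c), and its proof needs only $q=2$. For a fair alphabet $Y_j=0$, and (a) is the bound (5).

*Where the sum $\sum Y_j$ comes from, informally.* A prefix $w$ of $S(m)$ has about $nP(w)$ occurrences elsewhere, so the leaf of $S(m)$ should sit near the first $k$ with $P(X_m^{m+k-1})\le1/n$. To first order this is $\frac{\log n}h-\frac1h\sum Y_j$, summed over the window of length about $(\log n)/h$ starting at $m$. When we sum over $m$, each position $j$ lies in about $(\log n)/h$ such windows, so $Y_j$ is counted about $(\log n)/h$ times. This gives $-\frac{\log n}{h^2}\sum_jY_j$. The next sections make this precise.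

## 5. The depth as a first passage time

Define
$$T_m=\min\{k:P(X_m^{m+k-1})\le1/n\}=\min\{k:\xi_m+\dots+\xi_{m+k-1}\ge\log n\}.$$
Since $\beta\le\xi_j\le\gamma$,
$$\frac{\log n}\gamma\le T_m\le\Big\lceil\frac{\log n}\beta\Big\rceil\le K,$$
and so $T_m$ is a function of $X_m^{m+K-1}$.

*Example.* Let $p_a=\frac23$, $p_b=\frac13$ and $n=9$. If the text at $m$ reads $bb$, then $P(b)=\frac13$, $P(bb)=\frac19$, and $T_m=2$. If it reads $aaba$, then $P(aab)=\frac4{27}>\frac19$ and $P(aaba)=\frac8{81}\le\frac19$, so $T_m=4$. If it reads $aaaaaa$, then $(\frac23)^5=\frac{32}{243}>\frac19\ge(\frac23)^6$, and $T_m=6$. For a fair alphabet $T_m=D$ always.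

The following lemma replaces Lemma 4. What is new is that the depth is random and correlated with the text, so we condition on the window at $m$.

**Lemma 6.** In every Bernoulli model, $\|M_i-T_m\|_q\le C$ for $i=1,2$, uniformly over admissible $(m,B)$. Consequently $\|M_1-M_2\|_q\le2C$.

*Proof.* *Upper tail of $M_1$.* Let $s\ge1$ and suppose $M_1\ge T_m+s$. Since $M_1\le K$, this forces $T_m+s\le K$, so $s\le K$; and some $j\in B$ has $C(m,j)\ge T_m+s$.

First let $|j-m|\ge K$. The windows $[j,j+K-1]$ and $[m,m+K-1]$ are disjoint. So, given $X_m^{m+K-1}$ and on $T_m+s\le K$, the event $C(m,j)\ge T_m+s$ has conditional probability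
$$P(X_m^{m+T_m+s-1})\le P(X_m^{m+T_m-1})\,\rho^s\le\rho^s/n .$$
The union over these $j$ contributes at most $\rho^s$.

Now let $0<|j-m|<K$. Such windows overlap, and conditioning is of no use; but there are fewer than $2K$ such $j$, and $C(m,j)\ge T_m\ge\log n/\gamma$. By Lemma 1 each event has probability at most $\rho^{\log n/\gamma}=n^{-\beta/\gamma}$. The union contributes at most $2Kn^{-\beta/\gamma}$.

By (3), and since only $s\le K$ occur,
$$\mathbb E(M_1-T_m)_+^q\le\sum_{s\ge1}qs^{q-1}\rho^s+qK^q\cdot2Kn^{-\beta/\gamma}\le C .$$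

*Lower tail of $M_2$.* Let $s\ge2$ and suppose $M_2\le T_m-s$. Put $k=T_m-s+1$. Since $M_2\ge0$, we have $k\ge1$, and $k\le K$. At most one $j\in B$ has $C(m,j)\ge k$. By minimality of $T_m$, the word $X_m^{m+T_m-2}$ of length $T_m-1$ has probability $>1/n$. The word $w=X_m^{m+k-1}$ arises from it by deleting the last $s-2$ letters, so $P(w)\ge\rho^{-(s-2)}/n$. Apply Lemma 3 with $\kappa=\max(T_m-s+1,0)$ and $\lambda=\rho^{-(s-2)}$:
$$P(M_2\le T_m-s)\le16c_1\rho^{s-2},\qquad s\ge2 .$$
By (3), $\|(T_m-M_2)_+\|_q\le C$.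

As in Lemma 4, $(M_2-T_m)_+\le(M_1-T_m)_+$ and $(T_m-M_1)_+\le(T_m-M_2)_+$, so both $M_1$ and $M_2$ are within $C$ of $T_m$ in $L^q$. $\square$

## 6. A fixed center loses a factor $\sqrt{\log n}$

The fair-alphabet proof compares all depths with one number. The natural first attempt is to do the same here, with $(\log n)/h$ in place of $D$. To see what this gives, we need the size of $T_1-(\log n)/h$. Let
$$O_m=\sum_{j=m}^{m+T_m-1}\xi_j-\log n\in[0,\gamma]$$
be the **overshoot**. In the example of Section 5 the word $aaba$ has overshoot $\log\frac{81}8-\log9=\log\frac98$. Writing $\xi_j=h+Y_j$ in the sum,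
$$hT_m=\log n+O_m-\sum_{j=m}^{m+T_m-1}Y_j.\tag{6}$$
Let $\mathcal F_i=\sigma(X_1,\dots,X_i)$. The event $\{T_1\ge i\}=\{\xi_1+\dots+\xi_{i-1}<\log n\}$ lies in $\mathcal F_{i-1}$, so the variables $Y_i\mathbf 1[T_1\ge i]$ are martingale differences bounded by $\gamma$. By (6) with $m=1$, and (2),
$$h\Big\|T_1-\frac{\log n}h\Big\|_q\le\gamma+\Big\|\sum_{i=1}^KY_i\mathbf 1[T_1\ge i]\Big\|_q\le\gamma+b_q\gamma\sqrt K\le C\sqrt{\log n}.\tag{7}$$

Now run Proposition 5 with $\tau_m=(\log n)/h$. By Lemma 6 and (7) the hypotheses hold with $A_1=C\sqrt{\log n}$ and $A_2=C$. The conclusion is $\|E_n-\mathbb EE_n\|_q\le C\sqrt n\,\log n$. This is a true bound, but by part (b) of the Theorem it is exactly the order of the standard deviation in the asymmetric case. So no remainder smaller than the main term has been isolated, and no limit law follows. The loss occurs in Step 2 alone: the $2K$ suffixes that touch a block have depths off the fixed center by up to order $\sqrt{\log n}$ in $L^q$. The term $Z_b$ is harmless.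

The trie suggests a second wrong guess. If the $T_m$ were independent, (7) would give $\operatorname{var}\sum_mT_m=n\operatorname{var}T_1=O(n\log n)$, the scale of the trie. But neighboring windows share letters, and we must find out what the sum of the $T_m$ really does.

Both difficulties have one remedy: subtract the random depth $T_m$ rather than a constant. By Lemma 6, Proposition 5 applies to $\tau_m=T_m$ with $A_1=C$, $A_2=2C$, and gives
$$F:=\sum_{m\le n}(\bar L(m)-T_m)\quad\text{satisfies}\quad\|F-\mathbb EF\|_q\le C\sqrt{n\log n}.\tag{8}$$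
What is left is $\sum_mT_m$, which is an explicit functional of a random walk. All the tree structure has gone into $F$.

## 7. How often each letter is counted in $\sum_mT_m$

The aim of this section is
$$\Big\|\sum_{m\le n}(T_m-\mathbb ET_m)+\frac{\log n}{h^2}\sum_{j\le n}Y_j\Big\|_q\le C\sqrt{n\log n}.\tag{9}$$

**Step 1: exchange the order of summation.** The purpose is to see the coefficient of each $Y_j$. Summing (6) over $m\le n$,
$$h\sum_{m\le n}T_m=n\log n+\sum_{m\le n}O_m-\sum_{j=1}^{n+K-1}c_jY_j,\qquad c_j=\#\{1\le m\le\min(j,n):\ m+T_m>j\}.\tag{10}$$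
So $c_j$ counts the windows $[m,m+T_m-1]$ that cover position $j$. For a fair alphabet it equals $D$ for $D\le j\le n$. In general it is random, and we must control both sums in (10).

**Step 2: the overshoots are negligible.** $O_m\in[0,\gamma]$ is a function of $X_m^{m+K-1}$. For $m$ in a fixed residue class mod $K$ these windows are disjoint, so the $O_m$ are independent. There are at most $n/K+1$ of them in a class. By (2) each class sum deviates from its mean by at most $C\sqrt{n/K+1}$ in $L^q$. Adding the $K$ classes,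
$$\Big\|\sum_{m\le n}(O_m-\mathbb EO_m)\Big\|_q\le CK\sqrt{n/K+1}\le C\sqrt{n\log n}.$$

**Step 3: $c_j$ depends only on the past, and is a first passage time.** For $m\le j$,
$$m+T_m>j\iff T_m\ge j-m+1\iff\xi_m+\dots+\xi_{j-1}<\log n .$$
The condition involves no letter from position $j$ on. Hence $c_j$ is $\mathcal F_{j-1}$-measurable. Also $0\le c_j\le K$, since $T_m\le K$ forces $m>j-K$.

Let $K<j\le n$ and write $m=j-k$ with $0\le k\le j-1$. The condition $\xi_{j-1}+\dots+\xi_{j-k}<\log n$ is monotone in $k$: it holds at $k=0$, and once it fails it fails for all larger $k$. It fails at some $k\le\lceil\log n/\beta\rceil\le K\le j-1$. Counting the $k\ge0$ at which it holds,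
$$c_j=\min\{k\ge1:\ \xi_{j-1}+\xi_{j-2}+\dots+\xi_{j-k}\ge\log n\}.$$
This is the first passage time of the walk read backward from $j$, and it has the law of $T_1$. (In the example with $n=9$: if $X_{j-2}X_{j-1}=bb$, then $c_j=2$. Indeed the windows starting at $j$ and $j-1$ cover $j$, whereas the one starting at $j-2$ is $[j-2,j-1]$.) By (7),
$$\Big\|c_j-\frac{\log n}h\Big\|_q\le C\sqrt{\log n},\qquad K<j\le n.\tag{11}$$

**Step 4: replace $c_j$ by $(\log n)/h$.** Since $Y_j$ is centered and independent of $\mathcal F_{j-1}$, the variables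
$$\Big(c_j-\frac{\log n}h\mathbf 1[j\le n]\Big)Y_j,\qquad1\le j\le n+K-1,$$
are martingale differences. For $K<j\le n$ their $L^q$ norms are at most $C\sqrt{\log n}$, by (11) and $|Y_j|\le\gamma$. The others, with $j\le K$ or $j>n$, number at most $2K$ and are bounded by $CK$. By (2),
$$\Big\|\sum_{j=1}^{n+K-1}c_jY_j-\frac{\log n}h\sum_{j=1}^nY_j\Big\|_q\le C\big(n\log n+K^3\big)^{1/2}\le C\sqrt{n\log n}.$$

**Step 5: collect.** Each $c_jY_j$ has mean zero, so (10) gives
$$h\sum_{m\le n}(T_m-\mathbb ET_m)=\sum_{m\le n}(O_m-\mathbb EO_m)-\sum_jc_jY_j .$$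
Insert Steps 2 and 4 and divide by $h$. This is (9).

## 8. The variance and the normal limit: parts (a), (b), (c)

**Part (a).** We have $E_n=F+\sum_{m\le n}T_m+\sum_{m\le n}(L_n(m)-K-1)_+$. Subtract means and add $\frac{\log n}{h^2}\sum_{j\le n}Y_j$. The three pieces are bounded by (8), by (9), and by twice (4). So $\|R_n\|_q\le C\sqrt{n\log n}$ for all large $n$. For each of the finitely many other $n\ge2$, Lemma 1 gives $P(L_n(m)\ge k+1)\le n\rho^k$. So $\|E_n\|_q<\infty$ and $\|R_n\|_q<\infty$, and it suffices to enlarge the constant. $\square$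

**Part (b).** Take $q=2$. By independence $\big\|\frac{\log n}{h^2}\sum_{j\le n}Y_j\big\|_2=\frac\sigma{h^2}\sqrt n\log n$. Part (a) and the triangle inequality give
$$\sqrt{\operatorname{var}E_n}=\|E_n-\mathbb EE_n\|_2=\frac\sigma{h^2}\sqrt n\log n+O(\sqrt{n\log n}).\tag{12}$$
Squaring, the cross term is $O(\sqrt n\log n\cdot\sqrt{n\log n})=O(n\log^{3/2}n)$, and the variance claim follows. If $\sigma=0$, all $Y_j=0$ and $\operatorname{var}E_n=\|R_n\|_2^2=O(n\log n)$. The statement on $\operatorname{var}E_n/(n\log^2n)$ follows, because $\sigma^2>0$ exactly in the asymmetric case.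

For the mean, Lemma 6 with $B=[n]\setminus\{m\}$ and the estimate preceding (4) give $\mathbb EL_n(m)=\mathbb ET_m+O(1)$ uniformly in $m\in[n]$. The sum in (6) has mean zero, since for $m=1$ it is $\sum_{i\le K}Y_i\mathbf 1[T_1\ge i]$ with $\{T_1\ge i\}\in\mathcal F_{i-1}$ (Wald's identity), and its law does not depend on $m$. So $h\,\mathbb ET_m=\log n+\mathbb EO_m=\log n+O(1)$. Summing over $m\le n$ gives $\mathbb EE_n=\frac{n\log n}h+O(n)$. $\square$

**Part (c).** Let $\sigma>0$ and $s_n=\sqrt{\operatorname{var}E_n}$. First, $s_n>0$ for every $n\ge2$. Indeed, for each $N$, with probability at least $p_1^{N+1}>0$ the letters $X_1,\dots,X_{N+1}$ are all $a_1$. Then $C(1,2)\ge N$ and $E_n\ge N+1$. So $E_n$ is not almost surely constant. By (12),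
$$s_n=\frac\sigma{h^2}\sqrt n\log n\,\big(1+O((\log n)^{-1/2})\big).$$
Since $E_n-\mathbb EE_n=R_n-\frac{\log n}{h^2}\sum_{j\le n}Y_j$ and $-\sum_{j\le n}Y_j=\sigma\sqrt n\,G_n$,
$$W_n=\theta_nG_n+\frac{R_n}{s_n},\qquad\theta_n=\frac{\sigma\sqrt n\log n}{h^2s_n}=1+O((\log n)^{-1/2}),\qquad\Big\|\frac{R_n}{s_n}\Big\|_2=O((\log n)^{-1/2}).\tag{13}$$
By the classical central limit theorem for i.i.d. bounded variables, $G_n\to N(0,1)$ in distribution. Since $\theta_n\to1$ and $R_n/s_n\to0$ in $L^2$, Slutsky's lemma gives $W_n\to N(0,1)$ in distribution. $\square$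

## 9. Rates, moments, Brownian limits, and the comparison with the trie: parts (d), (e)

Throughout, $\sigma>0$.

**Distance to $G_n$.** By (2), $\|G_n\|_q\le\frac1{\sigma\sqrt n}b_q\gamma\sqrt n\le C$. By (a) and the asymptotics of $s_n$, $\|R_n/s_n\|_q=O_q((\log n)^{-1/2})$. So (13) gives $\|W_n-G_n\|_q\le|\theta_n-1|\,\|G_n\|_q+\|R_n/s_n\|_q=O_q((\log n)^{-1/2})$ for each $q\ge2$.

**Moments.** $G_n\to N(0,1)$ in law and $\sup_n\|G_n\|_q<\infty$ for all $q$. So all powers of $G_n$ are uniformly integrable, and all moments of $G_n$ converge to those of $N(0,1)$. For an integer $k\ge2$, factoring $x^k-y^k$ and using Hölder's inequality,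
$$|\mathbb EW_n^k-\mathbb EG_n^k|\le k\,\|W_n-G_n\|_k\,\big(\|W_n\|_k+\|G_n\|_k\big)^{k-1}\to0 .$$
For $k=1$ both moments vanish.

**Wasserstein-1 distance.** By the nonuniform Berry–Esseen theorem (Nagaev, Bikelis), $|P(G_n\le x)-\Phi(x)|\le Cn^{-1/2}(1+|x|^3)^{-1}$, where $\Phi$ is the standard normal distribution function. The Wasserstein-1 distance on the line is the integral of the difference of distribution functions, so $G_n$ is at distance $O(n^{-1/2})$ from $N(0,1)$. Add $\mathbb E|W_n-G_n|\le\|W_n-G_n\|_2=O((\log n)^{-1/2})$.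

**Kolmogorov distance.** Let $\varepsilon>0$. Then $P(W_n\le x)\le P(G_n\le x+\varepsilon)+P(|W_n-G_n|>\varepsilon)$, and a similar lower bound holds with $x-\varepsilon$. The density of $N(0,1)$ is less than $1$, so $\Phi(x\pm\varepsilon)$ differs from $\Phi(x)$ by at most $\varepsilon$. With Markov's inequality,
$$\sup_x|P(W_n\le x)-\Phi(x)|\le Cn^{-1/2}+\varepsilon+P(|W_n-G_n|>\varepsilon)\le Cn^{-1/2}+\varepsilon+C_q\varepsilon^{-q}(\log n)^{-q/2}.$$
Choose $\varepsilon=(\log n)^{-q/(2(q+1))}$. The last term then has exponent $\frac{q^2}{2(q+1)}-\frac q2=-\frac q{2(q+1)}$, the same as that of $\varepsilon$. As $q\to\infty$ this exponent tends to $-\frac12$. So for given $\delta>0$ take $q$ large.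

**Finite-dimensional convergence.** Fix $0<t_1<\dots<t_r$ and put $n_i=\lfloor nt_i\rfloor$. By the definition of $R_{n_i}$,
$$\frac{h^2(E_{n_i}-\mathbb EE_{n_i})}{\sigma\sqrt n\log n}=\frac{\log n_i}{\log n}\cdot\Big(-\frac1{\sigma\sqrt n}\sum_{j\le nt_i}Y_j\Big)+\frac{h^2R_{n_i}}{\sigma\sqrt n\log n}.$$
Here $\log n_i/\log n\to1$. By (a), $R_{n_i}=o_P(\sqrt n\log n)$. And $\sum_{j\le nt_i}Y_j/(\sigma\sqrt n)$ is bounded in $L^2$. So the vector differs by $o_P(1)$ from $\big(-\sum_{j\le nt_i}Y_j/(\sigma\sqrt n)\big)_i$. This converges to $(B(t_i))_i$ by the multivariate central limit theorem; the limiting covariances are $\min(t_i,t_k)$. This completes (d). $\square$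

**Part (e).** By (b), $\operatorname{var}E_n\sim\frac{\sigma^2}{h^4}n\log^2n$. By the quoted result, $\operatorname{var}\widetilde E_n=O(n\log n)$. Hence the ratio tends to infinity. In particular
$$\frac{E_n-\mathbb EE_n}{\sqrt{\operatorname{var}\widetilde E_n}}=W_n\sqrt{\frac{\operatorname{var}E_n}{\operatorname{var}\widetilde E_n}}$$
is not tight, because $W_n$ has a nondegenerate limit and the factor tends to infinity. The conjecture is therefore true for the standardized variable, as posed, but the trie's normalization cannot be used for the suffix tree. $\blacksquare$
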